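# Longer Edges, Shorter Spokes: Pointed Polytopes with the Same Edge-Graph

## 1. The square and its center

Let $Q\subset\mathbb R^2$ be the square with vertices $(\pm1,\pm1)$, labelled $q_1,q_2,q_3,q_4$ in cyclic order, and let $x_Q=0$ be its center. The sides have length $2$, and the four "spokes" from the center to the vertices have length $\sqrt2$.

Suppose somebody wants a convex quadrilateral $P$ with vertices $p_1,\dots,p_4$ in cyclic order, and a point $x_P$, such that every side of $P$ is at least as long as in $Q$ while every spoke is at most as long: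
$$\|p_i-p_{i+1}\|\ge 2,\qquad \|p_i-x_P\|\le\sqrt2 .$$
How much freedom is there? Put $v_i=p_i-x_P$. Then
$$2\langle v_i,v_{i+1}\rangle=\|v_i\|^2+\|v_{i+1}\|^2-\|p_i-p_{i+1}\|^2\le 2+2-4=0$$
for the four cyclically consecutive pairs. The diagonals of a convex quadrilateral cross, so there are $\alpha,\beta\in(0,1)$ with
$$z=\alpha p_1+(1-\alpha)p_3=\beta p_2+(1-\beta)p_4 .$$
Therefore
$$\|z-x_P\|^2=\big\langle \alpha v_1+(1-\alpha)v_3,\ \beta v_2+(1-\beta)v_4\big\rangle .$$
Expanded, the right side is a combination, with positive coefficients, of $\langle v_1,v_2\rangle$, $\langle v_1,v_4\rangle$, $\langle v_3,v_2\rangle$, $\langle v_3,v_4\rangle$, and these are all $\le0$. So $z=x_P$ and all four inner products vanish. Then the inequalities above are equalities: all sides are $2$ and all spokes are $\sqrt2$. From $\alpha v_1+(1-\alpha)v_3=0$ and $\|v_1\|=\|v_3\|$ we get $v_3=-v_1$, and likewise $v_4=-v_2$, with $v_1\perp v_2$. So $P$ is the same square with the same center: there is no freedom at all. (The argument never used that $x_P$ lies in the plane of $P$.)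

Two hypotheses carried the argument, and neither can be dropped.

*Convexity of $P$.* Fold the square flat: $p_1=p_3=(\sqrt2,0)$, $p_2=p_4=(-\sqrt2,0)$, $x_P=0$. The spokes still have length $\sqrt2$ and the "sides" now have length $2\sqrt2$. All inequalities hold, but this is not the vertex set of a quadrilateral.

*The center lies inside $Q$.* Take $P=Q$ and $x_P=0$, but $x_Q=(10,0)$. The sides agree, and the spokes of $Q$ have length at least $\sqrt{82}>\sqrt2$. The inequalities hold, and the pointed figures are not congruent.

So we ask: if two convex polytopes have the same vertices and edges combinatorially, and the edges are longer in $P$ while the spokes, measured to an interior point in $Q$, are shorter in $P$, must the two be congruent?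

## 2. Pointed polytopes and the comparison of lengths

**Definition (pointed polytope).** A pointed polytope is a pair $(P,x_P)$, where $P=\operatorname{conv}\{p_1,\dots,p_n\}\subset\mathbb R^d$ is a convex polytope with vertices $p_1,\dots,p_n$ and $x_P\in\mathbb R^d$ is a distinguished point. The square with its center, and the square with the point $(10,0)$, are two different pointed polytopes.

**Definition (same edge-graph).** Two pointed polytopes $P\subset\mathbb R^d$ and $Q=\operatorname{conv}\{q_1,\dots,q_n\}\subset\mathbb R^e$ have the same edge-graph $G$ if the vertices are labelled so that $p_ip_j$ is an edge of $P$ if and only if $q_iq_j$ is an edge of $Q$. We write $E(G)$ for the edge set.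

The dimensions $d$ and $e$ may differ; Section 5 has a small example.

**Definition (isometric).** $P$ and $Q$ are isometric if there is a distance-preserving map $\varphi$ from the affine hull of $\{p_1,\dots,p_n,x_P\}$ into $\mathbb R^e$ with $\varphi(p_i)=q_i$ for all $i$ and $\varphi(x_P)=x_Q$.

The following statement appears as "Conjecture (W., 2023)" in the slides "Rigidity & Tensegrity Of Frameworks", https://warwick.ac.uk/fac/sci/maths/people/staff/winter/slides_toronto_2023.pdf.

**Conjecture.** If $P\subset\mathbb R^d$ and $Q\subset\mathbb R^e$ are pointed polytopes with the same edge-graph such that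

(i) $x_Q\in Q$ is an interior point,

(ii) edges in $Q$ are at most as long as in $P$: $\|q_i-q_j\|\le\|p_i-p_j\|$ for all $ij\in E(G)$,

(iii) vertex-point distances in $Q$ are at least as large as in $P$: $\|q_i-x_Q\|\ge\|p_i-x_P\|$ for all $i$,

then $P$ and $Q$ are isometric.

Section 1 confirms this when $Q$ is the square with its center. (A polytope with four vertices whose graph is a 4-cycle is a convex quadrilateral: the only other polytopes with four vertices are tetrahedra, whose graph is $K_4$.) In general the conjecture is **false**, even with all inequalities in (ii) and (iii) strict and $x_P$ interior to $P$. Here are the results.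

**Theorem 1.** There are polytopes $P\subset\mathbb R^{18}$ and $Q\subset\mathbb R^{22}$ with $25$ vertices each and the same edge-graph $G$ ($K_{25}$ minus the edges of a 6-cycle), and points $x_P\in\operatorname{int}P$, $x_Q\in\operatorname{int}Q$, such that

* $\|q_i-q_j\|<\|p_i-p_j\|$ for all $ij\in E(G)$,
* $\|q_i-x_Q\|>\|p_i-x_P\|$ for all $i$.

In particular (i)–(iii) hold and $P,Q$ are not isometric, so the conjecture is disproved.

**Theorem 2.** The same holds with $P\subset\mathbb R^d$, $Q\subset\mathbb R^e$ full-dimensional, for all integers $d,e$ with $e-d\ge4$ and $d\ge2(e-d)+10$. It also holds with $G=K_N$ minus the edges of a 6-cycle for every $N\ge25$.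

**Proposition 3.** If $G$ is a complete graph, the conjecture is true.

So the conjecture holds for complete graphs, and for every $N\ge 25$ it fails for $K_N$ with only the six edges of a hexagon removed.

## 3. Faces, interior points, Gram matrices

We use the following standard facts.

**Fact A (exposing).** Let $P$ be the convex hull of finitely many points. If an affine function $f$ equals $1$ on a subset $S$ of these points and is $<1$ on all the others, then $\operatorname{conv}S$ is a face of $P$. If $S$ consists of two distinct points, the segment between them is an edge and both are vertices (a face of a face is a face). Conversely, every vertex and every edge of a polytope of dimension at least $2$ is exposed by some affine function in this way.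

**Fact B (faces absorb).** If a face of $P$ contains a convex combination, with positive coefficients, of points of $P$, it contains all these points. For if $f\le1$ on $P$, with equality exactly on the face, then a weighted average of values $\le1$ can be $1$ only if each value is $1$.

**Fact C (interior points).** Let $P=\operatorname{conv}\{z_1,\dots,z_n\}$ be full-dimensional. A point $x$ lies in $\operatorname{int}P$ if and only if $x=\sum\beta_iz_i$ with all $\beta_i>0$ and $\sum\beta_i=1$. Indeed, let $x$ be interior and let $c=\frac1n\sum z_i$. For small $\varepsilon>0$ the point $x'=x+\varepsilon(x-c)$ lies in $P$, and $x=(x'+\varepsilon c)/(1+\varepsilon)$ has all weights positive. Conversely, if $x=\sum\beta_iz_i$ with positive weights is not interior, there is a nonconstant affine $f$ with $f\le f(x)$ on $P$. Then $\sum\beta_i(f(x)-f(z_i))=0$ forces $f(z_i)=f(x)$ for all $i$, so $P$ lies in a hyperplane, a contradiction.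

**Fact D (Gram matrices).** A positive definite $n\times n$ matrix is the Gram matrix of a basis of $\mathbb R^n$. If $(v_i)$ and $(w_i)$ have the same Gram matrix, then $v_i\mapsto w_i$ extends to a linear isometry from $\operatorname{span}(v_i)$ onto $\operatorname{span}(w_i)$.

Place both distinguished points at $0$. Since $\|u-v\|^2=\|u\|^2+\|v\|^2-2\langle u,v\rangle$, if the norms agree, $\|p_i\|=\|q_i\|$ for all $i$, then (ii) says precisely that $\langle q_i,q_j\rangle\ge\langle p_i,p_j\rangle$ on edges. This is how we shall think of the problem: with norms nearly fixed, $Q$ should have larger inner products along edges.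

## 4. Complete graphs and the variance identity

The natural first approach averages over all spokes. For points $z_i$, a point $x$ and weights $\beta_i\ge0$ with $\sum\beta_i=1$,
$$\sum_i\beta_i\|z_i-x\|^2=\tfrac12\sum_{i,j}\beta_i\beta_j\|z_i-z_j\|^2+\Big\|\sum_i\beta_iz_i-x\Big\|^2. \tag{1}$$
To see this, put $v_i=z_i-x$ and expand: $\frac12\sum_{i,j}\beta_i\beta_j\|v_i-v_j\|^2=\sum_i\beta_i\|v_i\|^2-\|\sum_i\beta_iv_i\|^2$.

**Proof of Proposition 3.** Let $G$ be complete and assume (i)–(iii). By (i) and Fact C, write $x_Q=\sum_i\beta_iq_i$ with all $\beta_i>0$ and $\sum\beta_i=1$. Apply (1) to $Q$, then (ii) to every pair, then (1) to $P$, then (iii):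
$$\sum_i\beta_i\|q_i-x_Q\|^2=\tfrac12\sum_{i,j}\beta_i\beta_j\|q_i-q_j\|^2\le\tfrac12\sum_{i,j}\beta_i\beta_j\|p_i-p_j\|^2$$
$$=\sum_i\beta_i\|p_i-x_P\|^2-\Big\|\sum_i\beta_ip_i-x_P\Big\|^2\le\sum_i\beta_i\|p_i-x_P\|^2\le\sum_i\beta_i\|q_i-x_Q\|^2 .$$
The two ends coincide, so all inequalities are equalities. Since all $\beta_i>0$, we get $\|q_i-q_j\|=\|p_i-p_j\|$ for all $i,j$ and $\|q_i-x_Q\|=\|p_i-x_P\|$ for all $i$. By polarization the vectors $p_i-x_P$ and $q_i-x_Q$ have the same Gram matrix. By Fact D, $p_i\mapsto q_i$, $x_P\mapsto x_Q$ extends to a distance-preserving map of the affine hull. $\blacksquare$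

For a general graph the argument stops at the first inequality: the double sum contains the non-adjacent pairs, with positive coefficients $\beta_i\beta_j$, and there (ii) says nothing. The loss is real. For the folded square and $\beta_i=\frac14$, each of the four sides gains $8-4=4$ in squared length, each of the two diagonals loses $8$, and $4\cdot4=2\cdot8$ balances exactly. So the distance inequalities alone cannot give the conclusion; what saved the square was that its diagonals cross in $P$. A counterexample therefore has two tasks: shorten some non-edges in $P$ so much that all edges can grow, and still arrange that these short non-edges are not edges of the convex polytope $P$.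

## 5. Two ways for a pair of vertices not to be an edge

**Crossing.** If the segments $z_1z_3$ and $z_2z_4$ share a relative interior point, then by Fact B a face that contains $z_1z_3$ contains $z_2,z_4$ too. This is what happens in a quadrilateral.

**Piercing.** Let $o_1,o_2,o_3\in\mathbb R^2$ be unit vectors with sum $0$. In $\mathbb R^3$ consider the bipyramid with vertices $(o_1,0),(o_2,0),(o_3,0)$ and apexes $(0,0,\pm1)$. The segment between the apexes contains $0=\frac13\sum_\kappa(o_\kappa,0)$, so by Fact B it is not an edge. Every other pair is an edge. For every triple $c_1,c_2,c_3$ with sum $0$ there is a $\tau\in\mathbb R^2$ with $\langle\tau,o_\kappa\rangle=c_\kappa$. The triple $(1,1,-2)$ gives a function of the first two coordinates with value $1$ at $o_1,o_2$, value $-2$ at $o_3$ and value $0$ at both apexes. The triple $(1,-\frac12,-\frac12)$ plus the height function has value $1$ at $o_1$ and the top apex, $-\frac12$ at $o_2,o_3$, and $-1$ at the bottom apex. The other pairs follow by symmetry.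

The triangle matters. If instead of three points we use only two, $\pm o$, around the segment, then the pair $o,-o$ is itself not an edge, because its midpoint lies on the other segment.

**Same graph, different dimensions.** In $\mathbb R^2\oplus\mathbb R^2$ take the six points $(o_\kappa,0)$ and $(0,o_\kappa)$. All pairs are edges: use $(1,1,-2)$ on one triangle and zero on the other, or $(1,-\frac12,-\frac12)$, suitably permuted, on both. So this 4-dimensional polytope has the graph $K_6$ of the 5-dimensional simplex.

**Pyramids.** A $k$-fold pyramid over a polytope $F$ is $\operatorname{conv}(F\cup\{z_1,\dots,z_k\})$, where each $z_i$ is outside the affine hull of $F$ and the other $z_j$, so that each new point raises the dimension by one. The 1-fold pyramid over a square is the Egyptian pyramid: its apex is adjacent to every vertex, and the diagonals of the square are still non-edges.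

Now the plan. In $Q$, six non-edges will come from crossings in a three-dimensional frustum $F$, and $Q$ will be a multiple pyramid over $F$. In $P$, the six vertices of $F$ are replaced by six linearly independent vectors with the same norms, larger distances along the edges of $F$, and smaller distances along its non-edges. By themselves such vectors span a simplex, so the six non-edges would be edges. We destroy each of them by piercing: extra vertices are placed symmetrically around a point of the segment. The same number of extra vertices must be added to $Q$, where they become the apexes of the pyramid, and the work lies in controlling their distances to everything else.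

## 6. The frustum $F$ and the matrix $Y$

Let $u_1,u_2,u_3\in\mathbb R^2$ be unit vectors with $u_1+u_2+u_3=0$, so $\langle u_i,u_j\rangle=-\frac12$ for $i\ne j$. Let $W=\{a_1,a_2,a_3,b_1,b_2,b_3\}$ and, in $\mathbb R^3=\mathbb R^2\times\mathbb R$, put
$$\bar q_{a_i}=(2u_i,1),\qquad \bar q_{b_i}=(20u_i,-1),\qquad F=\operatorname{conv}\{\bar q_w:w\in W\}.$$
The average of the six points is $0$ and $F$ is three-dimensional, so $0\in\operatorname{int}F$ by Fact C.

**Step 1: the graph of $F$.** We show that all six points are vertices and the edges are exactly $a_ia_j$, $b_ib_j$ ($i\ne j$) and $a_ib_i$. Let $\{i,j,k\}=\{1,2,3\}$ and consider linear functionals $(c,\zeta)\in\mathbb R^2\times\mathbb R$.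

* $(u_i,9)$ has value $11$ at $a_i$ and $b_i$, value $8$ at the other $a$'s and $-19$ at the other $b$'s. So $a_ib_i$ is an edge.
* $(-u_k,10)$ has value $11$ at $a_i,a_j$, value $8$ at $a_k$, value $0$ at $b_i,b_j$, and $-30$ at $b_k$. So $a_ia_j$ is an edge.
* $(-u_k,-10)$ has value $20$ at $b_i,b_j$, value $-10$ at $b_k$, and at most $-9$ at the $a$'s. So $b_ib_j$ is an edge.
* For $i\ne j$ the trapezoid $a_ia_jb_jb_i$ has crossing diagonals:
$$\tfrac{10}{11}\bar q_{a_i}+\tfrac1{11}\bar q_{b_j}=\tfrac{10}{11}\bar q_{a_j}+\tfrac1{11}\bar q_{b_i},$$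
since both sides equal $\big(\tfrac{20}{11}(u_i+u_j),\tfrac9{11}\big)$. A face equal to the segment $a_ib_j$ would contain $\bar q_{a_j}$ by Fact B, and the vertex $\bar q_{a_j}$ is not on that segment. So $a_ib_j$ is not an edge.

Let $\mathcal N=\{(i,j):i\ne j\}$. It indexes the six non-edges $a_ib_j$, which form the 6-cycle $a_1b_2a_3b_1a_2b_3$.

**Step 2: the two matrices.** We want vectors whose Gram matrix has the same diagonal as that of the $\bar q_w$, but smaller entries at the edges. The Gram matrix $X_{vw}=\langle\bar q_v,\bar q_w\rangle$ and its competitor $Y$ are as follows (always $i\ne j$):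

| | $a_ia_i$ | $a_ia_j$ | $a_ib_i$ | $a_ib_j$ | $b_ib_i$ | $b_ib_j$ |
|---|---|---|---|---|---|---|
| $X$ | $5$ | $-1$ | $39$ | $-21$ | $401$ | $-199$ |
| $Y$ | $5$ | $-1.001$ | $38.999$ | $-20.84$ | $401$ | $-199.3$ |

Thus
$$Y_{ww}=X_{ww}\ (w\in W),\qquad Y_{vw}<X_{vw}\ \text{ for every edge } vw\text{ of }F. \tag{2}$$
Only the non-edge entries went up, from $-21$ to $-20.84$.

What must such a $Y$ achieve? The matrix $X$ has rank $3$, and its kernel consists of the linear relations among the $\bar q_w$. For a kernel vector $z$ we have $z^{\mathsf T}Yz=z^{\mathsf T}(Y-X)z$, so $Y-X$ must be positive on the kernel. The crossing relation $10\bar q_{a_i}+\bar q_{b_j}-10\bar q_{a_j}-\bar q_{b_i}=0$ is harmless: in $z^{\mathsf T}(Y-X)z$ the edge entries have negative coefficients and the non-edge entries positive ones, so every term helps. The tension is in the relation $\sum_w\bar q_w=0$. There the sum of all entries of $Y-X$ must be positive, and indeed it is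
$$12\cdot0.16-6\cdot0.3-6\cdot0.001-6\cdot0.001=0.108 .$$

**Step 3: $Y$ is positive definite.** With $J$ the all-ones $3\times3$ matrix, the blocks of $Y$ are
$$AA=6.001I-1.001J,\qquad AB=59.839I-20.84J,\qquad BB=600.3I-199.3J .$$
Write a vector of $\mathbb R^6$ as a pair in $\mathbb R^3\times\mathbb R^3$. Every block maps constant vectors to constant vectors and zero-sum vectors to zero-sum vectors, and these two kinds are orthogonal. So we may check the two kinds of pairs separately.

On pairs of constant vectors $J$ acts as multiplication by $3$, and $Y$ acts through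
$$\begin{pmatrix}2.998&-2.681\\-2.681&2.4\end{pmatrix},\qquad \det=7.1952-7.187761>0 .$$
On pairs of zero-sum vectors $J$ acts as $0$, and $Y$ acts through
$$\begin{pmatrix}6.001&59.839\\59.839&600.3\end{pmatrix},\qquad \det=3602.4003-3580.705921>0 .$$
The diagonal entries are positive, so both $2\times2$ matrices are positive definite, and so is $Y$.

**Step 4: the base points of $P$.** By Fact D there is a basis $(\bar p_w)_{w\in W}$ of $\mathbb R^6$ with $\langle\bar p_v,\bar p_w\rangle=Y_{vw}$. To have $0$ in the interior of a simplex, we add $\bar p_0=-\sum_w\bar p_w$. The seven points $\bar p_0,\bar p_w$ are affinely independent: if $c_0\bar p_0+\sum c_w\bar p_w=0$ with coefficients of sum $0$, then $c_w=c_0$ for all $w$, and $7c_0=0$. Their barycenter is $0$. The row sums of $Y$ are $2.998-2.681=0.317$ (rows $a_i$) and $2.4-2.681=-0.281$ (rows $b_i$), so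
$$\langle\bar p_0,\bar p_{a_i}\rangle=-0.317,\qquad \langle\bar p_0,\bar p_{b_i}\rangle=0.281,\qquad \|\bar p_0\|^2=3(0.317-0.281)=0.108. \tag{3}$$

## 7. Piercing points and their shadows in $\mathbb R^3$

At this stage every pair $a_ib_j$, $i\ne j$, is an edge of the simplex on $\bar p_0,\bar p_w$. We shall pierce it at a point $r_\nu$ very close to $\bar p_{b_j}$. For $\nu=(i,j)\in\mathcal N$ and $\mu=10^{-5}$ put
$$r_\nu=(1-\mu)\bar p_{b_j}+\mu\,\bar p_{a_i}.$$
This is a relative interior point of the segment $\bar p_{a_i}\bar p_{b_j}$. By convexity of the norm, $\|r_\nu\|^2\le401$.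

**What an extra vertex needs.** An extra vertex $t$ will sit at $q_t=(\ell_t,g_t)\in\mathbb R^3\oplus\mathbb R^T$ in $Q$, where $T$ is the set of extra vertices, while $q_w$ is close to $(\bar q_w,0)$. If $\|q_t\|\approx\|p_t\|$, then the edge $tw$ is shorter in $Q$ as soon as $\langle\ell_t,\bar q_w\rangle$ exceeds $\langle p_t,p_w\rangle$ by a definite amount. So we look for "shadows" $\ell_t\in\mathbb R^3$ with this property, short enough that $\|\ell_t\|^2<\|p_t\|^2$ leaves room for $g_t$.

This explains why $r_\nu$ is close to $b_j$. Since $\sum_w\bar q_w=0$, a vector $\ell$ with $\langle\ell,\bar q_w\rangle>\langle r_\nu,\bar p_w\rangle$ for all $w$ can exist only if $\sum_w\langle r_\nu,\bar p_w\rangle<0$. By the row sums of $Y$ this sum is $(1-\mu)(-0.281)+\mu(0.317)$, which is positive if $\mu$ is near $1$.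

The obvious shadow for $r_\nu\approx\bar p_{b_j}$ is $\bar q_{b_j}=(20u_j,-1)$ itself. It is not good enough: at $w=a_k$, $k\ne j$, it gives $-21$, less than $Y_{b_ja_k}=-20.84$. The cure is a small tilt. Raising the last coordinate from $-1$ to $-0.82$ adds $0.18$ at every $a$ and costs $0.18$ at every $b$. At $b_k$ the margin $0.3$ pays for this. At $b_j$, where there is no margin, a slightly longer horizontal part pays. Put
$$\ell_0=(0,-0.3),\qquad \ell_j=(20.01\,u_j,-0.82)\quad(j=1,2,3),$$
so that $\|\ell_0\|^2=0.09$ and $\|\ell_j\|^2=400.4001+0.6724=401.0725$.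

**Claim 4.** For all $w\in W$ and $\nu=(i,j)\in\mathcal N$,
$$\langle\ell_0,\bar q_w\rangle-\langle\bar p_0,\bar p_w\rangle\ge0.005,\qquad \langle\ell_j,\bar q_w\rangle-\langle r_\nu,\bar p_w\rangle\ge0.005. \tag{4}$$

*Proof.* For $\ell_0$, by (3), the differences are $-0.3+0.317=0.017$ at the $a$'s and $0.3-0.281=0.019$ at the $b$'s. For $\ell_j$ and $k\ne j$:

| $w$ | $\langle\ell_j,\bar q_w\rangle$ | $Y_{b_jw}$ | difference |
|---|---|---|---|
| $b_j$ | $400.2+0.82=401.02$ | $401$ | $0.02$ |
| $b_k$ | $-200.1+0.82=-199.28$ | $-199.3$ | $0.02$ |
| $a_j$ | $40.02-0.82=39.2$ | $38.999$ | $0.201$ |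
| $a_k$ | $-20.01-0.82=-20.83$ | $-20.84$ | $0.01$ |

So $\langle\ell_j,\bar q_w\rangle-Y_{b_jw}\ge0.01$. Now $\langle r_\nu,\bar p_w\rangle=Y_{b_jw}+\mu(Y_{a_iw}-Y_{b_jw})$. With $k$ the third index, the values $|Y_{a_iw}-Y_{b_jw}|$ for $w=a_i,a_j,a_k,b_i,b_j,b_k$ are
$$25.84,\quad 40,\quad 19.839,\quad 238.299,\quad 421.84,\quad 178.46,$$
all at most $422$. The correction is at most $0.00422$, which leaves at least $0.00578$. $\square$

## 8. The polytope $P$: piercing by simplices

Each non-edge gets one or more groups of extra vertices. Let $\Gamma$ be a finite set with a surjection $\pi:\Gamma\to\mathcal N$, and let $k_\gamma\ge3$ be integers ($\gamma\in\Gamma$). For Theorem 1, $\Gamma=\mathcal N$, $\pi=\mathrm{id}$ and all $k_\gamma=3$: one triangle for each non-edge.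

For each $\gamma$ let $o_{\gamma,1},\dots,o_{\gamma,k_\gamma}\in\mathbb R^{k_\gamma-1}$ be the unit vectors to the vertices of a regular simplex centered at $0$. Then $\sum_\kappa o_{\gamma,\kappa}=0$, and distinct ones have inner product $-1/(k_\gamma-1)$. The map $\tau\mapsto(\langle\tau,o_{\gamma,\kappa}\rangle)_\kappa$ is injective, because the $o_{\gamma,\kappa}$ span, and it maps $\mathbb R^{k_\gamma-1}$ into the zero-sum hyperplane of $\mathbb R^{k_\gamma}$, which has the same dimension. So for all reals $c_\kappa$ with $\sum_\kappa c_\kappa=0$ there is a $\tau$ with $\langle\tau,o_{\gamma,\kappa}\rangle=c_\kappa$ for all $\kappa$.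

Let $R=100$. In $\mathbb R^d=\mathbb R^6\oplus\bigoplus_{\gamma\in\Gamma}\mathbb R^{k_\gamma-1}$ put
$$p_w=(\bar p_w,0),\qquad p_0=(\bar p_0,0),\qquad p_{\gamma,\kappa}=(r_{\pi(\gamma)},\ R\,o_{\gamma,\kappa}\text{ in the }\gamma\text{-th summand}),$$
let $P$ be the convex hull of all these points, and let $x_P=0$. Let $U=\{(\gamma,\kappa)\}$ and $T=\{0\}\cup U$, so the index set is $W\cup T$. Let $G$ be the graph on $W\cup T$ in which all pairs are adjacent except $a_ib_j$, $i\ne j$.

**Step 5: a supply of affine functions.** The seven base points are affinely independent in $\mathbb R^6$, so there is an affine function on $\mathbb R^6$ with arbitrary prescribed values $y_v$ at $v\in W\cup\{0\}$. At $r_{\pi(\gamma)}$ with $\pi(\gamma)=(i,j)$ it has the value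
$$s_\gamma=(1-\mu)y_{b_j}+\mu y_{a_i}.$$
Adding a linear functional in each summand, we get an affine function on $\mathbb R^d$ with value $y_v$ at each base point $p_v$ and value $s_\gamma+c_{\gamma,\kappa}$ at $p_{\gamma,\kappa}$, for arbitrary $c_{\gamma,\kappa}$ with $\sum_\kappa c_{\gamma,\kappa}=0$ for each $\gamma$.

**Step 6: adjacent pairs are edges.** For each pair adjacent in $G$ we choose such a function with value $1$ on the pair and $<1$ at all other points. By Fact A the pair is then an edge and its endpoints are vertices. Values $y,c$ not mentioned are $0$.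

1. *Adjacent base points $v,v'$.* Put $y_v=y_{v'}=1$. Then each $s_\gamma<1$, since $s_\gamma=1$ would require $y_{a_i}=y_{b_j}=1$, that is $\{v,v'\}=\{a_i,b_j\}$ with $i\ne j$, which is not an adjacent pair.
2. *A base point $v$ and $(\gamma,\kappa)$.* Put $y_v=1$. Then every $s_{\gamma'}$ is $0$, $\mu$ or $1-\mu$, so it lies in $[0,1)$. Put $c_{\gamma,\kappa}=1-s_\gamma$ and $c_{\gamma,\kappa'}=-(1-s_\gamma)/(k_\gamma-1)$ for $\kappa'\ne\kappa$. The value at $p_{\gamma,\kappa}$ is $1$, the rest of the group has values below $s_\gamma<1$, the other groups have the values $s_{\gamma'}<1$, and the other base points have the value $0$.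
3. *$(\gamma,\kappa)$ and $(\gamma,\kappa')$ with $\kappa\ne\kappa'$.* Put $c_{\gamma,\kappa}=c_{\gamma,\kappa'}=1$, with all other entries of this group equal to $-2/(k_\gamma-2)$. This is where $k_\gamma\ge3$ is used.
4. *$(\gamma,\kappa)$ and $(\gamma',\kappa')$ with $\gamma\ne\gamma'$.* Put $c_{\gamma,\kappa}=c_{\gamma',\kappa'}=1$, with the other entries of these two groups equal to $-1/(k_\gamma-1)$ and $-1/(k_{\gamma'}-1)$ respectively.

Every index lies in some adjacent pair, so all listed points are vertices.

**Step 7: the six pairs $a_ib_j$ are not edges.** Let $i\ne j$ and choose $\gamma$ with $\pi(\gamma)=(i,j)$. Since $\sum_\kappa o_{\gamma,\kappa}=0$,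
$$\frac1{k_\gamma}\sum_\kappa p_{\gamma,\kappa}=(r_{(i,j)},0)$$
lies on the segment $p_{a_i}p_{b_j}$. If this segment were a face, it would contain all $p_{\gamma,\kappa}$ by Fact B. It does not, because their $\gamma$-th component is nonzero. So the edge-graph of $P$ is $G$.

**Step 8: $x_P=0$ is interior.** We show that every nonzero linear functional $(\lambda,\tau)$ is positive somewhere on $P$; if $0$ were not interior, some nonzero functional would be $\le0$ on $P$. If $\lambda\ne0$, it is positive at some base point, because $0$ is interior to the simplex on the seven $\bar p$'s in $\mathbb R^6$. If $\lambda=0$ and $\tau_\gamma\ne0$, the values $R\langle\tau_\gamma,o_{\gamma,\kappa}\rangle$ at $p_{\gamma,\kappa}$ have sum $0$ over $\kappa$ and are not all $0$, so one is positive. Hence $0\in\operatorname{int}P$ and $\dim P=d=6+\sum_\gamma(k_\gamma-1)$.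

## 9. The polytope $Q$: a multiple pyramid over the frustum

For $(\gamma,\kappa)\in U$ with $\pi(\gamma)=(i,j)$ put $\ell_{(\gamma,\kappa)}=\ell_j$; the vector $\ell_0$ is as before. Since $p_w$ has zero components outside $\mathbb R^6$, $\langle p_{\gamma,\kappa},p_w\rangle=\langle r_{\pi(\gamma)},\bar p_w\rangle$, and (4) becomes
$$\langle\ell_t,\bar q_w\rangle-\langle p_t,p_w\rangle\ge0.005\qquad(t\in T,\ w\in W). \tag{5}$$

**Step 9: the heights of the apexes.** We want $\|q_t\|^2$ to be just above $\|p_t\|^2$, so we define $\eta_t>0$ by $\eta_t^2=\|p_t\|^2-\|\ell_t\|^2+0.001$. This is possible, since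
$$\eta_0^2=0.108-0.09+0.001=0.019,\qquad \eta_{\gamma,\kappa}^2=\|r_{\pi(\gamma)}\|^2+10^4-401.0725+0.001\ge9598 .$$
So $\eta_0>0.13$ and $\eta_{\gamma,\kappa}>97$.

The apexes must also be close to each other, so they should not point in orthogonal directions. Choose unit vectors $f_t\in\mathbb R^T$ with $\langle f_t,f_{t'}\rangle=\frac12$ for $t\ne t'$. The Gram matrix $\frac12(I+J)$ is positive definite, so they exist and are linearly independent. Put $g_t=\eta_tf_t$.

If we placed $F$ in $\mathbb R^3\times\{0\}$, then $0$ would lie in a proper face of $Q$, as at the base of a pyramid. So we lower $F$ a little. Put $h=\theta\sum_{t\in T}g_t$ with $\theta>0$ so small that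
$$\|h\|^2+2\langle g_t,h\rangle<0.009\ \ (t\in T),\qquad -\theta\sum_{t\in T}\ell_t\in\operatorname{int}F. \tag{6}$$
The second condition holds for small $\theta$ because $0\in\operatorname{int}F$. In $\mathbb R^e=\mathbb R^3\oplus\mathbb R^T$ put
$$q_w=(\bar q_w,-h)\ (w\in W),\qquad q_t=(\ell_t,g_t)\ (t\in T),\qquad Q=\operatorname{conv}\{q_i:i\in W\cup T\},\qquad x_Q=0 .$$

**Step 10: $Q$ is a $|T|$-fold pyramid over $F$.** The vectors $g_t+h$ are linearly independent. Indeed, if $\sum c_t(g_t+h)=0$ and $C=\sum c_t$, then $\sum_t(c_t+\theta C)g_t=0$, so $c_t+\theta C=0$ for all $t$. Summing gives $C(1+|T|\theta)=0$, so $C=0$ and all $c_t=0$. The affine hull of the $q_w$ is the flat $\mathbb R^3\times\{-h\}$, and from it the point $q_t$ departs in the direction $g_t+h$ of the second summand. Hence $\dim Q=3+|T|=e$, and every affine function on the flat extends to $\mathbb R^e$ with arbitrarily prescribed values at the $q_t$.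

**Step 11: the edge-graph of $Q$ is $G$.** Again we expose each adjacent pair by a function with value $1$ on the pair and $<1$ elsewhere.

* *$v,w\in W$ adjacent in $F$:* take a function exposing this edge of $F$ with value $1$ (a functional from Step 1, divided by its maximum), and extend it with value $0$ at all $q_t$.
* *$t\in T$, $w\in W$:* since $\bar q_w$ is a vertex of $F$, there is an affine function on the flat with value $1$ at $q_w$ and $<1$ at the other $q_{w'}$. Give $q_t$ the value $1$ and the other $q_{t'}$ the value $0$.
* *$t\ne t'$ in $T$:* take the value $0$ on the flat, $1$ at $q_t,q_{t'}$, and $0$ at the other $q_{t''}$.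

So these pairs are edges and all listed points are vertices. Conversely, suppose $v,w\in W$ and the segment $q_vq_w$ is a face of $Q$. A supporting hyperplane that cuts out this face meets $F\times\{-h\}$ in exactly this segment and has $F\times\{-h\}$ on one side, so $\bar q_v\bar q_w$ is an edge of $F$. Thus no $a_ib_j$ with $i\ne j$ is an edge of $Q$.

**Step 12: (i), $x_Q=0$ is interior.** By (6) and Fact C, $-\theta\sum_t\ell_t=\sum_w\alpha_w\bar q_w$ with all $\alpha_w>0$ and $\sum_w\alpha_w=1$. Then
$$\frac1{1+\theta|T|}\Big(\sum_w\alpha_wq_w+\theta\sum_tq_t\Big)=\frac1{1+\theta|T|}\Big(-\theta\sum_t\ell_t+\theta\sum_t\ell_t,\ -h+h\Big)=0 .$$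
This is a convex combination of all vertices of the full-dimensional polytope $Q$ with positive coefficients. By Fact C, $0\in\operatorname{int}Q$.

## 10. Comparing the lengths

**Step 13: (iii), strictly.** For $w\in W$, $\|q_w\|^2=X_{ww}+\|h\|^2>Y_{ww}=\|p_w\|^2$, since $h\ne0$. For $t\in T$, $\|q_t\|^2=\|\ell_t\|^2+\eta_t^2=\|p_t\|^2+0.001>\|p_t\|^2$.

**Step 14: (ii) on edges within $W$.** The components $-h$ cancel, and by (2)
$$\|q_v-q_w\|^2=X_{vv}+X_{ww}-2X_{vw}<Y_{vv}+Y_{ww}-2Y_{vw}=\|p_v-p_w\|^2 .$$

**Step 15: (ii) on edges $tw$.** Here the shadows are used. We have $\|q_t\|^2=\|p_t\|^2+0.001$, $\|q_w\|^2=\|p_w\|^2+\|h\|^2$ and $\langle q_t,q_w\rangle=\langle\ell_t,\bar q_w\rangle-\langle g_t,h\rangle$. Hence, by (5) and (6),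
$$\|p_t-p_w\|^2-\|q_t-q_w\|^2=2\big(\langle\ell_t,\bar q_w\rangle-\langle p_t,p_w\rangle\big)-0.001-\|h\|^2-2\langle g_t,h\rangle$$
$$>0.01-0.001-0.009=0 .$$

**Step 16: (ii) on edges $tt'$.** Here the large radius $R$ and the angle between the $f_t$ are used. Since $2\langle g_t,g_{t'}\rangle=\eta_t\eta_{t'}$,
$$\|p_t-p_{t'}\|^2-\|q_t-q_{t'}\|^2=\eta_t\eta_{t'}+2\langle\ell_t,\ell_{t'}\rangle-2\langle p_t,p_{t'}\rangle-0.002 .$$

*If $t,t'\in U$:* $\eta_t\eta_{t'}\ge9598$ and $|\langle\ell_t,\ell_{t'}\rangle|\le401.0725\le402$ by Cauchy–Schwarz. Moreover $\langle p_t,p_{t'}\rangle\le401$: within one group $\gamma$ it equals $\|r_{\pi(\gamma)}\|^2-R^2/(k_\gamma-1)$, and for different groups it equals $\langle r_{\pi(\gamma)},r_{\pi(\gamma')}\rangle$. So the difference is at least $9598-804-802-0.002>0$.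

*If $t=0$ and $t'=(\gamma,\kappa)$ with $\pi(\gamma)=(i,j)$:* $\eta_0\eta_{t'}>0.13\cdot97>12$ and $\langle\ell_0,\ell_j\rangle=0.3\cdot0.82=0.246$. By (3), $\langle p_0,p_{t'}\rangle=\langle\bar p_0,r_{\pi(\gamma)}\rangle=(1-\mu)\,0.281-\mu\,0.317\le0.281$. So the difference exceeds $12+0.492-0.562-0.002>0$.

Hence (i), (ii), (iii) hold, with all inequalities in (ii) and (iii) strict. An isometry $\varphi$ as in the conjecture would give $\|q_i-x_Q\|=\|p_i-x_P\|$, which is false. So $P$ and $Q$ are not isometric.

## 11. Dimensions and numbers of vertices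

**Proof of Theorem 1.** Take $\Gamma=\mathcal N$, $\pi=\mathrm{id}$ and all $k_\gamma=3$. Then $|U|=18$ and $|T|=19$. There are $6+19=25$ vertices, $d=6+6\cdot2=18$ and $e=3+19=22$. The graph is $K_{25}$ minus the 6-cycle of the pairs $a_ib_j$, $i\ne j$. The points $x_P$ and $x_Q$ are interior by Steps 8 and 12, and the strict inequalities are Steps 13–16. $\blacksquare$

**Proof of Theorem 2.** Let $m=|\Gamma|$ and $S=\sum_\gamma k_\gamma$. The construction needs $m\ge6$ (a surjection onto $\mathcal N$) and $S\ge3m$ (all $k_\gamma\ge3$), and any integers $m,S$ with these bounds can be realized. The number of vertices is $N=7+S$, and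
$$d=6+S-m,\qquad e=3+(1+S)=4+S,\qquad e-d=m-2 .$$
Given integers $d,e$ with $e-d\ge4$ and $d\ge2(e-d)+10$, put $m=e-d+2\ge6$ and $S=d-6+m=e-4$. The condition $S\ge3m$ reads $d\ge6+2m=2(e-d)+10$, which holds. So every pair $(d,e)$ in the stated range occurs, with $P$ and $Q$ full-dimensional by Steps 8 and 10. Given $N\ge25$, put $m=6$ and $S=N-7\ge18=3m$; the graph is $K_N$ minus the edges of a 6-cycle. $\blacksquare$
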